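# Amenable LERF groups that are not stable under almost-actions

## 1. Almost-actions, and why finite groups are stable

Suppose permutations $f(s)$ of a finite set, one for each generator $s$ of a group $\Gamma$, satisfy the defining relations of $\Gamma$ at almost every point. Can we change the permutations at a small proportion of the points and obtain an honest action of $\Gamma$ on the same set? Groups for which the answer is always yes are called stable. The lecture notes "Approximate Group Actions and Ulam Stability" (https://www.dpmms.cam.ac.uk/~aptm3/docs/lecture-notes/PartIII-ApproximateGroupActions.pdf) ask whether every finitely generated amenable LERF group is stable. We shall see that the answer is no, and also how much of "yes" survives.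

**Notation.** $\mathfrak S_n$ is the symmetric group on $\{1,\dots,n\}$, with the normalized Hamming metric
$$d_n(\sigma,\tau)=\frac1n\,|\{i:\sigma(i)\ne\tau(i)\}|.$$
It is invariant under left and right multiplication. Let $\Gamma=\langle S\mid E\rangle$ with $S$ finite, $\mathbb F$ the free group on $S$, and $E\subseteq\mathbb F$ a possibly infinite set of reduced words. Let $\mathcal R$ be the kernel of $\mathbb F\to\Gamma$, that is, the normal closure of $E$. A map $f:S\to\mathfrak S_n$ extends to a homomorphism $\tilde f:\mathbb F\to\mathfrak S_n$. Groups act on the left, so the word $s_1s_2\cdots s_r$ applies $s_r$ first. We write $[x,y]=xyx^{-1}y^{-1}$, and for a finite $\Gamma$-set $X$ we write $\operatorname{supp}_X(\gamma)=\{x\in X:\gamma x\ne x\}$.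

**Definition.** The map $f$ is a *solution* for $E$ if $\tilde f(\omega)=\mathrm{id}$ for all $\omega\in E$, so that $f$ gives an action of $\Gamma$. For a finite $E_0\subseteq\mathbb F$ the *local defect* is $L_{E_0}(f)=\sum_{\omega\in E_0}d_n(\tilde f(\omega),\mathrm{id})$. The group $\Gamma$ is *stable* if for every $\varepsilon>0$ there are $\delta>0$ and a finite $E_0\subseteq E$ such that for every $n$ and every $f:S\to\mathfrak S_n$ with $L_{E_0}(f)<\delta$ there is a solution $g:S\to\mathfrak S_n$ with $\sum_{s\in S}d_n(f(s),g(s))<\varepsilon$. (This does not depend on the chosen presentation.)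

The smallest case can be done by hand. Let $\Gamma=\langle a\mid a^2\rangle$. A map $f$ is one permutation $\sigma=f(a)$, and $L_{\{a^2\}}(f)$ is the proportion of points moved by $\sigma^2$, that is, of points in cycles of $\sigma$ of length at least $3$. Keep the cycles of length $1$ and $2$, and replace $\sigma$ by the identity on all others. The result squares to the identity, and the proportion of changed points is exactly $L_{\{a^2\}}(f)$.

The same works for any finite group, once we may test any finite set of consequences of the relations.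

**Lemma 1.** For every finite $U\subseteq\mathcal R$ there are a finite $E_0\subseteq E$ and $c>0$ such that, for all $n$ and all $f:S\to\mathfrak S_n$,
$$L_U(f)\le c\,L_{E_0}(f).\tag{1}$$

*Proof.* Write each $u\in U$ as a product of words $h\,\omega^{\pm1}h^{-1}$ with $h\in\mathbb F$, $\omega\in E$. Since $d_n$ is bi-invariant, $d_n(\sigma_1\cdots\sigma_r,\mathrm{id})\le\sum_i d_n(\sigma_i,\mathrm{id})$, and $d_n(\cdot,\mathrm{id})$ is unchanged by conjugation and inversion. So $d_n(\tilde f(u),\mathrm{id})$ is at most the sum of $d_n(\tilde f(\omega),\mathrm{id})$ over the factors of $u$. Let $E_0$ be the set of all $\omega$ that occur and let $c$ be one plus the total number of factors. $\square$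

**Proposition 2.** Every finite group is stable.

*Proof.* We may assume $S\neq\emptyset$. For each $\gamma\in\Gamma$ choose a word $\hat\gamma$ representing it, with $\hat1$ empty. Let $U$ be the finite set of words $\widehat{s\gamma}^{\,-1}s\,\hat\gamma\in\mathcal R$, for $s\in S$, $\gamma\in\Gamma$. Given $f$, put $X=\{1,\dots,n\}$ and let $B_0$ be the set of points moved by some $\tilde f(u)$, $u\in U$. Then $|B_0|\le n\,L_U(f)$.

For $x\notin B_0$ let $q_x(\gamma)=\tilde f(\hat\gamma)x$ and $O_x=q_x(\Gamma)\ni x$. By the choice of $U$,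
$$f(s)\,q_x(\gamma)=q_x(s\gamma)\qquad(s\in S,\ \gamma\in\Gamma).$$
So every $f(s)$ maps the finite set $O_x$ into itself, hence onto itself. Replacing $\gamma$ by $s^{-1}\gamma$ we get $f(s)^{-1}q_x(\gamma)=q_x(s^{-1}\gamma)$. Hence a word $\omega$ with image $\bar\omega\in\Gamma$ satisfies $\tilde f(\omega)q_x(\gamma)=q_x(\bar\omega\gamma)$. If $\omega\in\mathcal R$, then $\tilde f(\omega)$ fixes $O_x$ pointwise.

Let $X_0=\bigcup_{x\notin B_0}O_x$. It is invariant under all $f(s)$, and $X\setminus X_0\subseteq B_0$. Put $g(s)=f(s)$ on $X_0$ and $g(s)=\mathrm{id}$ on $X\setminus X_0$. Then $g$ is a solution and $\sum_sd_n(f(s),g(s))\le|S|\,L_U(f)\le|S|\,c\,L_{E_0}(f)$ with $c,E_0$ from Lemma 1. Take $\delta=\varepsilon/(c|S|)$. $\square$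

In this proof a finite set of relations certified a whole orbit. For infinite $\Gamma$ the orbits have no bounded size, so no finite set of relations does this. Two repairs suggest themselves: cut $X$ into bounded pieces while losing few edges, and then complete each piece to an honest finite $\Gamma$-set. Amenability will do the first and LERF the second. What has to be watched is the number of points that the second repair adds.

## 2. Amenability, subgroup separability, and what is true

**Definition.** A group $\Gamma$ generated by a finite set $S$ is *amenable* if for every $\eta>0$ there is a finite nonempty $F\subset\Gamma$ with $|F\setminus sF|\le\eta|F|$ for all $s\in S$.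

For $\mathbb Z=\langle s\rangle$ the interval $F=\{1,\dots,k\}$ has $|F\setminus sF|=1$. We use the textbook fact that solvable groups are amenable. Since $|sF|=|F|$, the symmetric difference $sF\triangle F$ has $2|F\setminus sF|$ elements.

**Definition.** A subgroup is *closed* if it is an intersection of finite-index subgroups. A group is *LERF* (subgroup separable) if each finitely generated subgroup is closed.

The group $\mathbb Z$ is LERF: $m\mathbb Z$ with $m\ne0$ has finite index, and $0=\bigcap_m m\mathbb Z$. For a failure among amenable groups, let $G=\mathbb Z[\tfrac12]\rtimes\langle t\rangle$ with $t$ acting as multiplication by $2$, and let $a=1\in\mathbb Z[\frac12]$, so $tat^{-1}=a^2$. Suppose $K\ge\langle a\rangle$ has finite index and let $G$ act on $G/K$. Then $\operatorname{Fix}(a)\subseteq\operatorname{Fix}(a^2)=t\operatorname{Fix}(a)$, and the two ends have the same size, so $t\operatorname{Fix}(a)=\operatorname{Fix}(a)$. The point $K$ is fixed by $a$, hence so is $tK$, which means $t^{-1}at\in K$. But $t^{-1}at=\frac12\notin\mathbb Z=\langle a\rangle$. So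 $\langle a\rangle$ is not closed.

**Two weaker properties.** Allow the solution to live on more points: $g:S\to\mathfrak S_N$ with $N\ge n$, and measure closeness by $\sum_s\frac1n|\{i\le n:f(s)i\ne g(s)i\}|<\varepsilon$. If $N\le(1+\varepsilon)n$ is required, we speak of *flexible* stability. If there is no bound on $N$, we speak of *very flexible* stability.

**Theorem A.** There is a group $\Gamma=\langle a,b,t\rangle$, solvable of derived length $\le3$ (hence amenable), such that:

1. $\Gamma$ is LERF.
2. $\Gamma$ is not stable. Precisely, with $S=\{a,b,t\}$ and any $E$ with $\Gamma=\langle S\mid E\rangle$, there are $n_j\in\mathbb N$ and $f_j:S\to\mathfrak S_{n_j}$ with $L_{E_0}(f_j)\to0$ for every finite $E_0\subseteq E$, such that for all $N_j\ge n_j$ and all solutions $g_j:S\to\mathfrak S_{N_j}$,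
$$\liminf_j\Big(\sum_{s\in S}\tfrac1{n_j}\big|\{i\le n_j:f_j(s)i\ne g_j(s)i\}\big|+\tfrac{N_j-n_j}{n_j}\Big)\ge\tfrac14.$$

With $N_j=n_j$, the definition of stability fails for every $\varepsilon<1/4$. Flexible stability fails for every $\varepsilon<1/8$, since its conclusion would make the bracket less than $2\varepsilon<\frac14$. So the answer to the question is no.

**Theorem B.** Let $\Gamma=\langle S\mid E\rangle$ be finitely generated, amenable and LERF. For every $\varepsilon>0$ there are $\delta>0$ and a finite $E_0\subseteq E$ such that for every $n$ and every $f:S\to\mathfrak S_n$ with $L_{E_0}(f)<\delta$ there are $N\ge n$ and a solution $g:S\to\mathfrak S_N$ for $E$ with $\sum_s\frac1n|\{i\le n:f(s)i\ne g(s)i\}|<\varepsilon$.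

We prove Theorem B first. It is what the natural approach gives, and it shows where that approach stops.

## 3. Cutting by amenability, completing by LERF: Theorem B

Assume $S\ne\emptyset$, write $X=\{1,\dots,n\}$ and put $\eta=\varepsilon/(4|S|)$. By Lemma 1 it suffices to find a finite $U\subseteq\mathcal R$ and $\delta>0$ such that $L_U(f)<\delta$ implies the conclusion; if $L_U\le cL_{E_0}$, then $L_{E_0}(f)<\delta/c$ is enough.

**Step 1: nearby points get similar probability measures.** The purpose is to attach to each $y\in X$ a measure of bounded support that barely changes along an edge $y\to f(s)y$.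

Choose a finite nonempty $F\subset\Gamma$ with $|F\setminus sF|\le\eta|F|$ for all $s\in S$, let $k=|F|$, and fix words $\hat\gamma$ representing the elements $\gamma\in F$. For $y\in X$ let $P_y$ be the distribution of $\tilde f(\hat\gamma)^{-1}y$ with $\gamma$ uniform in $F$. Let $U_1$ be the finite set of words
$$\widehat{\gamma'}\,\hat\gamma^{-1}s,\qquad s\in S,\ \gamma\in F\cap sF,\ \gamma'=s^{-1}\gamma\in F.$$
In $\Gamma$ such a word equals $s^{-1}\gamma\gamma^{-1}s=1$, so $U_1\subseteq\mathcal R$.

Suppose $y$ is fixed by all $\tilde f(u)$, $u\in U_1$. Then $\tilde f(\hat\gamma)^{-1}f(s)y=\tilde f(\widehat{\gamma'})^{-1}y$ whenever $\gamma\in F\cap sF$. As $\gamma$ runs over $F\cap sF$, $\gamma'$ runs over distinct elements of $F$. So $P_{f(s)y}$ and $P_y$ share a mass of at least $|F\cap sF|/|F|\ge1-\eta$, and $\|P_y-P_{f(s)y}\|_1\le2\eta$.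

**Step 2: from measures to a partition.** The purpose is to choose one point $\kappa(y)$ in the support of each $P_y$, so that $\kappa$ rarely changes along edges.

Let $(x_i,\theta_i)_{i\ge1}$ be independent and uniform in $X\times[0,1]$. Let $\kappa(y)=x_i$ for the least $i$ with $\theta_i<P_y(x_i)$; almost surely such an $i$ exists for every $y$. Given $y,y'$, look at the least $i$ with $\theta_i<\max(P_y(x_i),P_{y'}(x_i))$. No earlier index serves for $y$ or for $y'$. So if also $\theta_i<\min(P_y(x_i),P_{y'}(x_i))$, then $\kappa(y)=\kappa(y')=x_i$. At this index $(x_i,\theta_i)$ is uniform on the region below the maximum, so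
$$\Pr[\kappa(y)\ne\kappa(y')]\le\frac{\sum_x|P_y(x)-P_{y'}(x)|}{\sum_x\max(P_y(x),P_{y'}(x))}\le\|P_y-P_{y'}\|_1,\tag{2}$$
because the denominator is at least $\sum_xP_y(x)=1$.

Call $(y,s)\in X\times S$ *cut* if $\kappa(y)\ne\kappa(f(s)y)$. At most $nL_{U_1}(f)$ points $y$ are moved by some $\tilde f(u)$, $u\in U_1$; for the others Step 1 and (2) apply. So the expected number of cut pairs is at most $2\eta|S|n+|S|\,n\,L_{U_1}(f)$. Fix a realization with at most this many cut pairs.

If $\kappa(y)=x$ then $P_y(x)>0$, so $y=\tilde f(\hat\gamma)x$ for some $\gamma\in F$. Hence each fiber of $\kappa$ has at most $k$ points. Keep the labeled edges $y\xrightarrow{s}f(s)y$ with $(y,s)$ not cut. The connected components of the resulting graph lie in fibers of $\kappa$, so they have at most $k$ vertices.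

**Step 3: pieces that cannot come from a $\Gamma$-set are rare.** A component is a *piece*: a connected finite set $C$ with partial injections $(\iota_s)_{s\in S}$, where $\iota_s(c)$ is defined when the edge labeled $s$ out of $c$ is kept. Up to isomorphism there are finitely many pieces with $|C|\le k$. For each type fix a base point $c_0$ and, for each $c\in C$, a word $p_c$ describing a path inside $C$ from $c_0$ to $c$ (edges may be used backwards; $p_{c_0}$ is empty). Let $H_C\le\Gamma$ be generated by the finitely many *loop words*
$$p_{\iota_s(c)}^{-1}\,s\,p_c .$$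
Call $C$ *good* if the cosets $p_cH_C$, $c\in C$, are distinct, and *bad* otherwise. For $\Gamma=\langle a\mid a^2\rangle$, a path $c_0\xrightarrow{a}c_1\xrightarrow{a}c_2$ of three distinct points is bad, since $p_{c_2}=a^2$ is trivial in $\Gamma$ while $c_2\ne c_0$.

If $C$ is bad, there are $c\ne c'$ with $p_{c'}^{-1}p_c\in H_C$. So there is a product $\lambda$ of loop words and their inverses with $u_C:=p_{c'}^{-1}p_c\lambda\in\mathcal R$. Let $U_2$ be the finite set of these $u_C$, one for each bad type with $|C|\le k$. Suppose a component of $X$ is isomorphic to a bad $C$ via $c\mapsto x_c$. Loop words fix $x_{c_0}$, so $\tilde f(\lambda)x_{c_0}=x_{c_0}$ and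
$$\tilde f(u_C)x_{c_0}=\tilde f(p_{c'})^{-1}x_c\ne x_{c_0},$$
because $\tilde f(p_{c'})x_{c_0}=x_{c'}\ne x_c$. So each bad component contains a point moved by some $\tilde f(u)$, $u\in U_2$. There are at most $nL_{U_2}(f)$ bad components, and they contain at most $k\,n\,L_{U_2}(f)$ points.

**Step 4: completing good pieces.** The purpose is to embed each good piece in a finite $\Gamma$-set. Let $C$ be good. $H_C$ is finitely generated, hence closed by LERF, and the finitely many elements $p_{c'}^{-1}p_c$ with $c\ne c'$ lie outside it. Intersecting finitely many finite-index subgroups, we get a finite-index $K_C\ge H_C$ that contains none of them. Then $c\mapsto p_cK_C$ is an injection $C\to\Gamma/K_C$. If $c'=\iota_s(c)$, then $p_{c'}^{-1}sp_c\in H_C\le K_C$, so $s\,p_cK_C=p_{c'}K_C$: the action on $\Gamma/K_C$ extends the partial action on $C$.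

Let $X'$ be the disjoint union of one copy of $\Gamma/K_C$ for each good component (of type $C$), and of all points of bad components with trivial action. Then $X\subseteq X'$. Identify $X'$ with $\{1,\dots,N\}$ extending $X=\{1,\dots,n\}$, and let $g$ be the solution given by the action.

**Step 5: counting.** If $y$ lies in a good component and $(y,s)$ is not cut, then $g(s)y=f(s)y$. So
$$\sum_s\tfrac1n|\{y\in X:g(s)y\ne f(s)y\}|\le2\eta|S|+|S|L_{U_1}(f)+|S|\,k\,L_{U_2}(f)\le\tfrac\varepsilon2+2|S|k\,L_{U_1\cup U_2}(f).$$
This is less than $\varepsilon$ if $L_{U_1\cup U_2}(f)<\delta:=\varepsilon/(4|S|k)$. Theorem B is proved. $\blacksquare$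

To obtain stability we would need $N$ close to $n$. All the new points appear in Step 4: a piece of $|C|$ points is placed in $[\Gamma:K_C]$ points. LERF says that some finite $K_C$ exists and says nothing about $[\Gamma:K_C]/|C|$. For $\Gamma=\mathbb Z$ with one generator there is no loss: a piece is a path of $k$ points, where $H_C=0$ and $K_C=k\mathbb Z$ serves, or a $k$-cycle, where $H_C=k\mathbb Z=K_C$. We now build a group in which the loss cannot be avoided.

## 4. Two elements that must pull apart

Let $B\trianglelefteq\Gamma$ with amenable quotient $Q=\Gamma/B$. Almost-invariant finite subsets of $Q$ carry almost-actions of $\Gamma$ in which each element of $B$ moves almost no point and each element outside $B$ moves almost every point. If an honest action on about the same set were close by, it would inherit this for any fixed pair $b\in B$, $z\notin B$. So stability fails once we have an inequality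
$$|\operatorname{supp}_X(z)|\le\text{const}\cdot|\operatorname{supp}_X(b)|\qquad\text{in every finite }\Gamma\text{-set }X.\tag{3}$$
If $K\ge B$ has finite index and $K_0$ is the intersection of its conjugates, then (3) applied to $X=\Gamma/K_0B$, where $b$ acts trivially, gives $z\in K_0B\subseteq K$. So $B$ is not closed. This does not contradict LERF as long as $B$ is not finitely generated as a subgroup.

We seek a group with a central subgroup $Z$, free abelian on $z_1,z_2,\dots$, and with the following properties.

1. In every finite $\Gamma$-set, $z_n$ acts trivially for all large $n$. This will follow from $z_n=[a,t^{k_n}at^{-k_n}]$ with $n!\mid k_n$.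
2. With $e_n=n!\,z_n-(n+1)!\,z_{n+1}$ and $W=\langle e_n:n\ge1\rangle$, every element of $W$ is a single commutator $[b,c]$. By telescoping,
$$z_1=e_1+\dots+e_{n-1}+n!\,z_n .\tag{4}$$
3. $z_1$ is not in the normal closure of $b$.
4. $\Gamma$ is LERF.

The word "single" in item 2 matters. Put $\mu=|\operatorname{supp}_X(b)|$. A commutator $[b,c]=b\cdot(cb^{-1}c^{-1})$ moves at most $2\mu$ points. In $X$ some $z_n$ acts trivially, and bounding (4) term by term gives $|\operatorname{supp}_X(z_1)|\le2(n-1)\mu$. This is useless, because $n$ depends on $X$. But if every element of the group $W$ moves at most $2\mu$ points, then counting orbits shows that $W$ has a large common fixed set, and $n$ disappears. The factorials in $e_n$ play no role in (3); Section 7 shows that LERF needs them.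

## 5. A central extension of $\mathbb Z^2\wr\mathbb Z$

**Step 1: arithmetic of levels.** We need sequences indexed by $\mathbb Z$ that are almost periodic but carry independent data at sparse places. Let $k_n=5^{n-1}n!$, so $k_1=1$, $k_2=10$, $k_3=150$, and $5k_n\mid k_{n+1}$.

**Definition.** An integer $k$ has *level* $n$ and *residue* $k/k_n\bmod5$ if $k_n\mid k$ and $5\nmid k/k_n$.

Each $k$ has at most one level: if $n<n'$ were both levels, then $5k_n\mid k_{n'}\mid k$, a contradiction. The integer $0$ has no level. For example, $1,2,3,4,6$ have level $1$ with residues $1,2,3,4,1$; $5$ has no level; $10$ and $20$ have level $2$ with residues $1$ and $2$; $50$ has no level.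

If $0<|u|<k_n$, then
$$u,\ u+k_n,\ u-k_n\ \text{have the same level and residue, or all have no level.}\tag{5}$$
Indeed, suppose $u$ has level $i$. Then $k_i\le|u|<k_n$, so $i<n$ and $5k_i\mid k_n$, and $u\pm k_n\equiv u$ modulo $5k_i$ has the same level and residue. Conversely, suppose $u+k_n$ or $u-k_n$ has level $i$. If $i\ge n$ then $k_n\mid k_i$ gives $k_n\mid u$, which is impossible. So $i<n$, $5k_i\mid k_n$, and $u$ has level $i$ with the same residue.

**Step 2: the center and three sequences.** Let $Z$ be free abelian with basis $z_1,z_2,\dots$, and put $Z_{\le r}=\langle z_1,\dots,z_r\rangle$, $Z_{>r}=\langle z_n:n>r\rangle$. Let $e_n$ and $W$ be as in Section 4. Then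
$$z_1\notin W.\tag{6}$$
Indeed $W$ lies in the group with basis $(n!\,z_n)_{n\ge1}$. The sum of the coordinates in this basis is $0$ on every $e_n$, hence on $W$, and is $1$ on $z_1=1!\,z_1$.

For $k\in\mathbb Z$ put

- $\alpha_k=z_n$ if $k$ has level $n$ and residue $1$, and $\alpha_k=0$ otherwise;
- $w_k=e_n$ if $k$ has level $n$ and residue $2$, and $w_k=0$ otherwise;
- $v_k=\alpha_k-\alpha_{-k}$.

If $k$ has level $n$ and residue $j$, then $-k$ has level $n$ and residue $-j$. So $v_k=z_n$ for level $n$ and residue $1$, $v_k=-z_n$ for level $n$ and residue $4$, and $v_k=0$ otherwise. In particular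
$$v_0=w_0=0,\quad v_{k_n}=z_n,\quad w_{\pm k_n}=0,\quad w_{2k_n}=e_n,\quad \langle w_k:k\in\mathbb Z\rangle=W.\tag{7}$$
For instance $v_1=z_1$, $v_4=-z_1$, $v_{10}=z_2$, $w_2=z_1-2z_2$, $w_{20}=2z_2-6z_3$. At the places $\pm k_n$, where $v$ is nonzero, $w$ vanishes, because $2\ne\pm1$ modulo $5$.

Modulo $Z_{>r}$,
$$\alpha_k\text{ and }w_k\text{ are periodic in }k\text{ with period }M=5k_r .\tag{8}$$
Indeed, for $n\le r$ the statement "level $n$ and residue $j$" depends only on $k$ modulo $5k_n$, and $5k_n\mid M$. Levels $n>r$ contribute only elements of $Z_{>r}$.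

**Step 3: the group.** Let $R=\mathbb Z[t^{\pm1}]$, and write $f=\sum_pf_pt^p$. For $x=(f,g)$ and $x'=(f',g')$ in $R^2$ put
$$\varphi(x,x')=\sum_{p,q}f_pf'_q\,\alpha_{q-p}+\sum_{p,q}f_pg'_q\,w_{q-p}\in Z .$$
This is bilinear, and invariant under $T$ = multiplication by $t$, because only differences of exponents enter. Let $L=R^2\times Z$ with product
$$(x,z)(x',z')=(x+x',\,z+z'+\varphi(x,x')).$$
Bilinearity makes this a group. The subgroup $\{0\}\times Z\cong Z$ is central, and $[(x,z),(x',z')]=\beta(x,x')$ with
$$\beta(x,x')=\varphi(x,x')-\varphi(x',x)=\sum f_pf'_q\,v_{q-p}+\sum f_pg'_q\,w_{q-p}-\sum f'_pg_q\,w_{q-p}.\tag{9}$$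
(The $\alpha$-part of $\varphi(x',x)$ is $\sum f_pf'_q\alpha_{p-q}$ after renaming the indices.) Invariance of $\varphi$ shows that $(x,z)\mapsto(Tx,z)$ is an automorphism of $L$. Let
$$\Gamma=L\rtimes\langle t\rangle .$$
Then $Z$ is central in $\Gamma$ and $\Lambda:=\Gamma/Z=R^2\rtimes\langle t\rangle\cong\mathbb Z^2\wr\mathbb Z$ is metabelian. So $\Gamma$ is solvable of derived length $\le3$, hence amenable.

**Step 4: three generators.** Let $a=((1,0),0)$ and $b=((0,1),0)$. Then $t^kat^{-k}=((t^k,0),0)$, so by (9) and (7)
$$[a,t^{k_n}at^{-k_n}]=v_{k_n}=z_n,\qquad\text{in particular } z_1=[a,tat^{-1}].\tag{10}$$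
Hence $\langle a,b,t\rangle$ contains $Z$. It maps onto $\Gamma/Z$, so $\Gamma=\langle a,b,t\rangle$.

## 6. The support inequality and the failure of stability

**Proposition 3.** In every finite $\Gamma$-set $X$, $\ |\operatorname{supp}_X(z_1)|\le4\,|\operatorname{supp}_X(b)|$.

*Proof.* Let $\mu=|\operatorname{supp}_X(b)|$.

**Step 1: all of $W$ moves few points.** By (9), for $x=(f,0)$ we have $[b,(x,0)]=-\sum_pf_pw_{-p}$, and as $f$ ranges over $R$ this ranges over all of $W$. So every element of $W$ is a commutator $[b,c]=b\cdot(cb^{-1}c^{-1})$ and moves at most $2\mu$ points.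

**Step 2: $W$ has a large common fixed set.** $W$ acts on $X$ through a finite group each of whose elements fixes at least $|X|-2\mu$ points. By Burnside's lemma the number of orbits is the average number of fixed points, so there are at least $|X|-2\mu$ orbits. Let $Y$ be the set of points fixed by all of $W$. Points outside $Y$ lie in orbits of size at least $2$, so the number of orbits is at most $|Y|+\frac12|X\setminus Y|=|X|-\frac12|X\setminus Y|$. Hence $|X\setminus Y|\le4\mu$.

**Step 3: $z_1$ acts trivially on $Y$.** Since $W$ is central, $Y$ is $\Gamma$-invariant. Let $K$ be the kernel of the action of $\Gamma$ on $Y$; it is normal of finite index and contains $W$. Some $t^m$ with $m\ge1$ lies in $K$. Fix $n\ge m$. Then $m\mid n!\mid k_n$, so $t^{k_n}\in K$, and (10) gives $z_n\equiv[a,a]=1$ modulo $K$. By (4), $z_1=e_1+\dots+e_{n-1}+n!\,z_n\in K$. So $z_1$ moves only points of $X\setminus Y$, at most $4\mu$ in number. $\square$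

**Lemma 4.** The set $B=\{((0,g),z):g\in R,\ z\in W\}$ is a normal subgroup of $\Gamma$ containing $b$ but not $z_1$. In particular $z_1$ is not in the normal closure of $b$.

*Proof.* Since $\varphi$ vanishes on $(0\oplus R)\times(0\oplus R)$, $B$ is a subgroup. It is normalized by $t$. Conjugation by $(x,z')\in L$, $x=(f,h)$, changes $((0,g),z)$ by $\beta(x,(0,g))=\sum f_pg_qw_{q-p}\in W$. So $B$ is normal. Clearly $b\in B$, and $z_1\notin B$ by (6). $\square$

As Section 4 requires, $B$ is not finitely generated: it maps onto $0\oplus R\subset R^2$, a free abelian group of infinite rank.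

**Proof of Theorem A(2).**

**Step 1: almost-actions from $Q=\Gamma/B$.** $Q$ is finitely generated and solvable, hence amenable. Choose finite nonempty $F_j\subset Q$ with $|sF_j\triangle F_j|/|F_j|\to0$ for all $s\in S$. Put $n_j=|F_j|$ and identify $F_j$ with $\{1,\dots,n_j\}$. The partial injection $x\mapsto sx$, defined where $x,sx\in F_j$, extends to a permutation $f_j(s)$ of $F_j$.

Fix a word $u$. If $x$ and all points $vx$, for $v$ a terminal segment of $u$, lie in $F_j$, then $\tilde f_j(u)x=ux$; for an inverse letter note that $y,s^{-1}y\in F_j$ imply $f_j(s)^{-1}y=s^{-1}y$. For each fixed $v$ the number of $x\in F_j$ with $vx\notin F_j$ is $|vF_j\setminus F_j|=o(n_j)$, by the triangle inequality along the letters of $v$. So $\tilde f_j(u)x=ux$ for all but $o(n_j)$ points. Left multiplication on $Q$ is free, hence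
$$d_{n_j}(\tilde f_j(u),\mathrm{id})\to0\ \text{ if }u=1\text{ in }Q,\qquad d_{n_j}(\tilde f_j(u),\mathrm{id})\to1\ \text{ if }u\ne1\text{ in }Q.$$
Words in $E$ are trivial in $\Gamma$, hence in $Q$, so $L_{E_0}(f_j)\to0$ for each finite $E_0\subseteq E$. Moreover $b=1$ in $Q$, while the word
$$\zeta=a\,(tat^{-1})\,a^{-1}\,(ta^{-1}t^{-1})$$
represents $z_1$, which is nontrivial in $Q$ by Lemma 4.

**Step 2: what a nearby solution would inherit.** Let $g:S\to\mathfrak S_N$ be a solution with $N\ge n=n_j$. Put $\Delta_s=\frac1n|\{i\le n:f_j(s)i\ne g(s)i\}|$ and $\Delta=\sum_s\Delta_s$. Regard $\{1,\dots,N\}$ as a $\Gamma$-set via $g$. A point $i\le n$ moved by $g(b)$ is moved by $f_j(b)$ or has $f_j(b)i\ne g(b)i$, so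
$$|\operatorname{supp}(b)|\le o(n)+\Delta_bn+(N-n).$$
Next, let $i\le n$ with $\tilde g(\zeta)i\ne\tilde f_j(\zeta)i$. At some letter of $\zeta$ the $f_j$-trajectory of $i$ is at a point where $f_j$ and $g$ disagree on that letter. For a letter $s$ there are $\Delta_sn$ such points. For a letter $s^{-1}$ there are at most as many: if $f_j(s)^{-1}y=i'$ and $g(s)^{-1}y\ne i'$, then $g(s)i'\ne y=f_j(s)i'$, and $y\mapsto i'$ is injective. Each step of the $f_j$-trajectory is a bijection of $\{1,\dots,n\}$, so each letter accounts for at most $\Delta_sn$ starting points. Since $\zeta$ has four letters $a^{\pm1}$ and four letters $t^{\pm1}$,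
$$|\operatorname{supp}(z_1)|\ge n-o(n)-4(\Delta_a+\Delta_t)n .$$

**Step 3: contradiction with closeness.** Proposition 3 gives
$$1-o(1)-4(\Delta_a+\Delta_t)\le4\Delta_b+4\,\tfrac{N-n}n+o(1),$$
that is, $\Delta+\frac{N-n}n\ge\frac14-o(1)$. The term $o(1)$ depends only on $j$, not on $N$ or $g$. $\square$

## 7. Factorials, and the plan for separating subgroups

It remains to prove that $\Gamma$ is LERF. First we see what can go wrong. Replace $e_n$ by $e'_n=z_n-z_{n+1}$ and $W$ by $W'=\langle e'_n\rangle$ throughout Sections 5 and 6. Everything goes through: $z_1=e'_1+\dots+e'_{n-1}+z_n$, and $z_1\notin W'$ because the sum of the $z$-coordinates vanishes on $W'$. But the resulting group $\Gamma'$ is not LERF.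

Indeed, let $H=\langle a^2,b,t\rangle\le\Gamma'$. Then $H\cap L$ is generated by the conjugates $t^ka^2t^{-k}$ and $t^kbt^{-k}$, $k\in\mathbb Z$ (this is Lemma 5 below with $\tau=t$). By (9) the commutators of these generators are $4v_k$, $\pm2w_k$ and $0$, so $D:=[H\cap L,H\cap L]=4Z+2W'$. The abelian group $(H\cap L)/D$ is generated by elements whose images in $R^2$ form a basis of $2R\oplus R$. So $(H\cap L)/D\to R^2$ is injective, and $H\cap Z=D$. The sum of coordinates is divisible by $4$ on $4Z+2W'$, so $2z_1\notin H$. Now let $K\ge H$ have finite index, and let $K_0$ be the intersection of its conjugates. Some $t^m$ with $m\ge1$ lies in $K_0$, and as in Proposition 3, $z_n\in K_0$ for $n\ge m$. Since $2e'_i\in D\le K$, we get $2z_1=2e'_1+\dots+2e'_{n-1}+2z_n\in K$. So $H$ is not closed.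

In $\Gamma$ itself the same $H$ has $H\cap Z=4Z+2W$. Since $n!$ is even for $n\ge2$, we have $2e_n\in4Z$ for $n\ge2$, and $2e_1=2z_1-4z_2$. So $H\cap Z=4Z+\langle2z_1\rangle$, which is a full multiple of $Z$ plus something finitely generated. The factorials absorb the relations $e_n$ into $eZ$ for large $n$, whatever $e$ is. Lemma 9 shows that this happens for every finitely generated $H$.

The plan is as follows. For $r,\ell\ge1$ let
$$G_{r,\ell}=\Gamma/(Z_{>r}+\ell Z),$$
a central extension of $\Lambda$ by a finite group. We show that $\Lambda$ is LERF (Lemma 6), that each $G_{r,\ell}$ is LERF (Lemma 8), and that any $g\notin H$ stays outside the image of $H$ in some $G_{r,\ell}$ (Lemmas 9 and 10).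

## 8. The quotients $\Lambda$ and $G_{r,\ell}$ are LERF

**Lemma 5.** Let $G=A_0\rtimes\langle t\rangle$ with $t$ of infinite order, and let $H\le G$ be finitely generated with image $m\mathbb Z$ in $\langle t\rangle\cong\mathbb Z$, $m\ge1$. Let $\tau\in H$ have $t$-exponent $m$. Then $H$ is generated by $\tau$ and finitely many $y_1,\dots,y_l\in H\cap A_0$. Moreover, $H\cap A_0$ is generated by the elements $\tau^ky_i\tau^{-k}$, $k\in\mathbb Z$, and $H=(H\cap A_0)\langle\tau\rangle$.

*Proof.* If $h_1,\dots,h_l$ generate $H$ and $h_i$ has $t$-exponent $mk_i$, put $y_i=h_i\tau^{-k_i}\in H\cap A_0$. Let $P_1\le A_0$ be generated by all $\tau^ky_i\tau^{-k}$. It is normalized by $\tau$, so $P_1\langle\tau\rangle$ is a subgroup. It contains all generators, so it equals $H$. An element $p\tau^k$ with $p\in P_1$ lies in $A_0$ only if $mk=0$. So $H\cap A_0=P_1$. $\square$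

We also use this consequence of the structure of finitely generated abelian groups: if $V$ is one and $0\ne d\in V$, then $d\notin\ell V$ for some $\ell\ge1$.

**Lemma 6.** $\Lambda=R^2\rtimes\langle t\rangle$ is LERF.

*Proof.* Let $H\le\Lambda$ be finitely generated and $g\in\Lambda\setminus H$. We find a finite-index subgroup that contains $H$ but not $g$.

**Case $H\le R^2$.** If $g\notin R^2$, it has $t$-exponent $j\ne0$; use $R^2\rtimes\langle t^{|j|+1}\rangle$. If $g\in R^2$, choose $M$ so large that $R^2\to V:=(\mathbb Z[t]/(t^M-1))^2$ is injective on the span of all monomials that occur in $g$ and in generators of $H$. This span contains $H$ and $g$, so $\bar g\notin\bar H$. Apply the fact above to $V/\bar H$: $\bar g\notin\bar H+\ell V$ for some $\ell\ge1$. Let $P'$ be the preimage of $\bar H+\ell V$ in $R^2$. It has finite index, and it is invariant under $t^{\pm M}$ because $t^M$ acts trivially on $V$. Use $P'\rtimes\langle t^M\rangle$.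

**Case $H\not\le R^2$.** Let $H$ have image $m\mathbb Z$, $m\ge1$, and let $\tau=xt^m\in H$ with $x\in R^2$. Since $R^2$ is abelian, $\tau$ acts on it by conjugation as $T^m$. By Lemma 5, $P=H\cap R^2$ is a finitely generated module over $A=\mathbb Z[t^{\pm m}]$, and $H=P\langle\tau\rangle$. If the $t$-exponent of $g$ is not in $m\mathbb Z$, use $R^2\rtimes\langle t^m\rangle$. Otherwise multiply $g$ by a power of $\tau$, which changes neither $g\notin H$ nor membership in subgroups containing $H$. So assume $g\in R^2\setminus P$. The module $\mathcal M=R^2/P$ is finitely generated over the Noetherian ring $A$, since $R$ is free of rank $m$ over $A$.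

We claim that a nonzero $d\in\mathcal M$ survives in a finite quotient module. Let $\mathfrak m\supseteq\operatorname{Ann}(d)$ be a maximal ideal of $A$. Then $d\ne0$ in the localization $\mathcal M_{\mathfrak m}$. By Krull's intersection theorem $d\notin\mathfrak m^i\mathcal M_{\mathfrak m}$ for some $i$, so $d\notin\mathfrak m^i\mathcal M$. The field $A/\mathfrak m$ is finitely generated as a ring, hence finite. Each $\mathfrak m^{c}\mathcal M/\mathfrak m^{c+1}\mathcal M$ is a finitely generated $A/\mathfrak m$-module, hence finite, so $\mathcal M/\mathfrak m^i\mathcal M$ is finite.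

Applied to the image of $g$, this gives a submodule $P'\supseteq P$ of finite index in $R^2$ with $g\notin P'$. Since $\tau$ normalizes $P'$, $P'\langle\tau\rangle$ is a subgroup. It meets $R^2$ in $P'$, has index $m[R^2:P']$, and contains $H$ but not $g$. $\square$

**Lemma 7.** (a) Subgroups of LERF groups are LERF. (b) A group with a finite-index LERF subgroup is LERF.

*Proof.* (a) Let $K\le G$ with $G$ LERF and $H\le K$ finitely generated. Write $H=\bigcap U_i$ with $U_i$ of finite index in $G$. Then $H=\bigcap(U_i\cap K)$.

(b) Let $G_0\le G$ be of finite index and LERF, $H\le G$ finitely generated, $g\notin H$. $H\cap G_0$ has finite index in $H$, so it is finitely generated, and $H=\bigcup_{i}h_i(H\cap G_0)$ for finitely many $h_i\in H$. It is an intersection of finite-index subgroups of $G_0$; these have finite index in $G$. As $h_i^{-1}g\notin H\cap G_0$, there is a finite-index $U_i\ge H\cap G_0$ with $h_i^{-1}g\notin U_i$. Let $V$ be a normal finite-index subgroup of $G$ contained in all $U_i$. Then $HV$ is a finite-index subgroup containing $H$. If $g\in HV$, then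 $g=h_ikv$ with $k\in H\cap G_0$, $v\in V$, so $h_i^{-1}g=kv\in U_i$, a contradiction. $\square$

**Lemma 8.** For all $r,\ell\ge1$ the group $G_{r,\ell}$ is LERF.

*Proof.* By Lemma 7 it suffices to embed a finite-index subgroup of $G_{r,\ell}$ in $\Lambda$. Let $M=5k_r$, let $\bar Z=Z/(Z_{>r}+\ell Z)$, which is finite, and let $V_\ell=(\mathbb Z/\ell)[t]/(t^M-1)$. By the periodicity (8), and since $\bar Z$ is killed by $\ell$, $\varphi$ modulo $Z_{>r}+\ell Z$ descends to a bilinear $t$-invariant map $V_\ell^2\times V_\ell^2\to\bar Z$. It defines a finite group $\bar L=V_\ell^2\times\bar Z$, with product as for $L$, on which $t$ acts with $t^M$ trivial. So there is a homomorphism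
$$\pi:\Gamma\to\bar L\rtimes\mathbb Z/M,\qquad \ker\pi\cap Z=Z_{>r}+\ell Z .$$
Let $G_0$ be the image of $\ker\pi$ in $G_{r,\ell}$. It has finite index. If an element of $\ker\pi$ is congruent modulo $Z_{>r}+\ell Z\subseteq\ker\pi$ to some $z\in Z$, then $z\in\ker\pi\cap Z$ is trivial in $G_{r,\ell}$. So $G_0\cap\bar Z=1$, and $G_0$ embeds in $G_{r,\ell}/\bar Z=\Lambda$. By Lemmas 6 and 7(a), $G_0$ is LERF. By Lemma 7(b), $G_{r,\ell}$ is LERF. $\square$

## 9. How a finitely generated subgroup meets the center

**Lemma 9.** Let $H\le\Gamma$ be finitely generated and $Y=H\cap Z$. Then there are $r_0\ge1$, $e\ge0$ and a finitely generated $Y_0\le Z_{\le r_0}$ with $Y=Y_0+eZ_{>r_0}$.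

*Proof.* A finitely generated subgroup of $Z$ lies in some $Z_{\le r}$. So if $Y$ is finitely generated, we take $e=0$ and $r_0$ large.

**Case 1: $H\le L$.** Commutators in $L$ are central and bilinear, so $[H,H]\le Z$ is generated by the finitely many commutators of generators. $Y/[H,H]$ is a subgroup of the finitely generated abelian group $H/[H,H]$. So $Y$ is finitely generated.

**Case 2: $H\not\le L$. Step 1: reduction to commutators.** Let $m\ge1$, $\tau\in H\cap Lt^m$ and $y_1,\dots,y_l\in H\cap L$ be as in Lemma 5 with $A_0=L$, and let $x_i=(f_i,g_i)\in R^2$ be the image of $y_i$. Since $L$ acts trivially on $L/Z$, $\tau^ky_i\tau^{-k}$ has image $T^{mk}x_i$. As $\beta$ is $T$-invariant, $D:=[H\cap L,H\cap L]\le Z$ is generated by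
$$c_{ij}(k)=\beta(x_i,T^{mk}x_j),\qquad1\le i,j\le l,\ k\in\mathbb Z .$$
The abelian group $(H\cap L)/D$ is a finitely generated module over the Noetherian ring $\mathbb Z[\tau^{\pm1}]$. Its submodule $Y/D$ is finitely generated, and $\tau$ acts on it trivially. So $Y/D$ is a finitely generated abelian group:
$$Y=D+(\text{finitely generated}).\tag{11}$$
If all $f_i=0$, then $D=0$ by (9), and $Y$ is finitely generated. From now on some $f_i\ne0$.

**Step 2: the commutators as correlation sums.** Put
$$\rho^{ij}_s=\sum_{q-p=s}f_{i,p}f_{j,q},\qquad\rho'^{ij}_s=\sum_{q-p=s}f_{i,p}g_{j,q},\qquad\rho''^{ij}_s=\sum_{q-p=s}f_{j,p}g_{i,q}.$$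
The coefficients of $T^{mk}x_j$ are $f_{j,q-mk}$ and $g_{j,q-mk}$, so substituting in (9) and shifting indices gives
$$c_{ij}(k)=\sum_s\rho^{ij}_s\,v_{mk+s}+\sum_s\rho'^{ij}_s\,w_{mk+s}-\sum_s\rho''^{ij}_s\,w_{s-mk}.\tag{12}$$
Choose $J\ge1$ such that all these coefficients vanish for $|s|>J$. Let $e$ be the greatest common divisor of all $\rho^{ij}_s$ with $s\in m\mathbb Z$. Since $\rho^{ii}_0=\sum_pf_{i,p}^2>0$ for some $i$, we have $e\ge1$. Choose $n_1\ge\max(m,e)$ with $k_{n_1+1}>2J$. Then $m\mid k_n$ and $e\mid n!$ for all $n>n_1$.

**Step 3: $D\subseteq Z_{\le n_1+1}+eZ_{>n_1}$.** We inspect the terms of (12). If $v_{mk+s}=\pm z_n$ with $n>n_1$, then $m\mid k_n\mid mk+s$, so $m\mid s$ and $e\mid\rho^{ij}_s$. If $v_{mk+s}=\pm z_n$ with $n\le n_1$, the term lies in $Z_{\le n_1}$. A nonzero $w$ is some $e_n=n!\,z_n-(n+1)!\,z_{n+1}$. If $n\le n_1$ it lies in $Z_{\le n_1+1}$; if $n>n_1$ it lies in $eZ_{>n_1}$, because $e\mid n!$ and $e\mid(n+1)!$. This is where the factorials are used.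

**Step 4: $eZ_{>n_1}\subseteq D$.** The purpose is to isolate a single coefficient $\rho^{ij}_{s_0}$ by comparing two shifts that differ by $k_n$. Let $n>n_1$ and $s_0\in m\mathbb Z$ with $|s_0|\le J$. Put $h=-s_0/m$ and $h'=(k_n-s_0)/m$, both integers. By (12), $c_{ij}(h')-c_{ij}(h)$ equals
$$\sum_s\rho^{ij}_s(v_{k_n+s-s_0}-v_{s-s_0})+\sum_s\rho'^{ij}_s(w_{k_n+s-s_0}-w_{s-s_0})-\sum_s\rho''^{ij}_s(w_{s+s_0-k_n}-w_{s+s_0}).$$
In each difference the two indices are $u$ and $u\pm k_n$, with $u=s-s_0$ or $u=s+s_0$, so $|u|\le2J<k_n$. If $u\ne0$, the difference vanishes by (5), because $v$ and $w$ depend only on level and residue. If $u=0$, then $v_{k_n}-v_0=z_n$ and $w_{\pm k_n}-w_0=0$ by (7). Hence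
$$c_{ij}(h')-c_{ij}(h)=\rho^{ij}_{s_0}\,z_n\in D .$$
Integer combinations over $i,j,s_0$ give $ez_n\in D$.

**Step 5: conclusion.** By Steps 3 and 4 and the modular law, $D=(D\cap Z_{\le n_1+1})+eZ_{>n_1}$, and the first summand is finitely generated. With (11), $Y=eZ_{>n_1}+Y_1$ with $Y_1$ finitely generated. Choose $r_0\ge n_1$, $r_0\ge 1$, with $Y_1\le Z_{\le r_0}$, write $eZ_{>n_1}=\langle ez_i:n_1<i\le r_0\rangle+eZ_{>r_0}$, and put $Y_0=Y_1+\langle ez_i:n_1<i\le r_0\rangle$. $\square$

**Lemma 10.** Let $H,Y$ be as in Lemma 9. For every $z\in Z\setminus Y$ there are $r,\ell\ge1$ with $z\notin Y+Z_{>r}+\ell Z$.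

*Proof.* Choose $r\ge r_0$ with $z\in Z_{\le r}$. Then $Y=Y_r+eZ_{>r}$ with $Y_r=Y_0+\langle ez_i:r_0<i\le r\rangle\le Z_{\le r}$, and $z\notin Y_r$. As $Z_{\le r}/Y_r$ is a finitely generated abelian group, there is $\ell\ge1$ with $z\notin Y_r+\ell Z_{\le r}$. The projection $Z\to Z_{\le r}$ with kernel $Z_{>r}$ fixes $z$ and maps $Y+Z_{>r}+\ell Z$ onto $Y_r+\ell Z_{\le r}$. So $z\notin Y+Z_{>r}+\ell Z$. $\square$

**Proof of Theorem A(1).** Let $H\le\Gamma$ be finitely generated and $g\notin H$. We claim that $g\notin H(Z_{>r}+\ell Z)$ for some $r,\ell\ge1$. If $g\notin HZ$, any $r,\ell$ serve. Otherwise $g=h_0z$ with $h_0\in H$, $z\in Z$, and $z\notin Y=H\cap Z$. Take $r,\ell$ from Lemma 10. If $g\in H(Z_{>r}+\ell Z)$, then $z=h_1c$ with $h_1\in H$ and $c\in Z_{>r}+\ell Z$. So $h_1=zc^{-1}\in H\cap Z=Y$, and $z\in Y+Z_{>r}+\ell Z$, a contradiction.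

Hence the image of $g$ in $G_{r,\ell}$ is not in the image of $H$, which is finitely generated. By Lemma 8 some finite-index subgroup of $G_{r,\ell}$ contains the image of $H$ and not that of $g$. Its preimage in $\Gamma$ has finite index, contains $H$, and does not contain $g$. So $\Gamma$ is LERF, and with Section 6 Theorem A is proved. $\blacksquare$
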